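\title{Compact filling families on $\omega_1$}

\begin{abstract}
A hereditary family of finite subsets of a set $S$ is $\varepsilon$-filling if every finite $A\subseteq S$ contains a member of size at least $\varepsilon|A|$. Fremlin asked whether such a family can be compact in $\{0,1\}^S$ when $S$ is uncountable. We prove in ZFC that it can: for every $\delta\in(0,1)$ there is a compact $(1-\delta)$-filling family on $\omega_1$. The members of the family are assembled from clusters that are far apart for an integer-valued distance on $\omega_1$, and compactness comes from the well-ordering. We also show that on an uncountable set the proportion cannot tend to $1$ as $|A|\to\infty$, and that no compact $\varepsilon$-filling family exists on a set of cardinality $\kappa$ when $\kappa\to(\omega)^{<\omega}_2$.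
\end{abstract}

\section{Filling families and compactness}\label{sec:intro}

Let $S$ be a set. We identify each subset of $S$ with its characteristic function, a point of the compact Hausdorff space $\{0,1\}^S$ with the product topology. The basic neighborhoods of $X\subseteq S$ are the sets $\{Y\subseteq S: Y\cap A=X\cap A\}$ with $A\subseteq S$ finite. We write $\mathbb N=\{1,2,\dots\}$ and $\omega=\{0,1,2,\dots\}$.

\begin{definition}
Let $\mathcal G$ be a family of finite subsets of $S$. It is \emph{compact} if it is a closed (equivalently, compact) subset of $\{0,1\}^S$. It is \emph{hereditary} if $B\subseteq A\in\mathcal G$ implies $B\in\mathcal G$. For $\varepsilon>0$, it is \emph{$\varepsilon$-filling on $S$} if it is hereditary and every finite $A\subseteq S$ contains some $B\in\mathcal G$ with $|B|\ge\varepsilon|A|$.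
\end{definition}

For hereditary families compactness has a purely combinatorial meaning. Call $X\subseteq S$ \emph{$\mathcal G$-homogeneous} if every finite subset of $X$ belongs to $\mathcal G$.

\begin{lemma}\label{lem:criterion}
A hereditary family $\mathcal G$ of finite subsets of $S$ is compact if and only if no infinite set is $\mathcal G$-homogeneous.
\end{lemma}

\begin{proof}
Let $X$ be infinite and $\mathcal G$-homogeneous. For every finite $A\subseteq S$ the set $X\cap A$ belongs to $\mathcal G$ and agrees with $X$ on $A$. So $X$ lies in the closure of $\mathcal G$ but not in $\mathcal G$, and $\mathcal G$ is not closed. Conversely, suppose that no infinite set is homogeneous, and let $X$ be in the closure of $\mathcal G$. For finite $A\subseteq X$ some $Y\in\mathcal G$ satisfies $Y\cap A=X\cap A=A$, so $A\in\mathcal G$ by heredity. Thus $X$ is homogeneous, hence finite, hence a member of $\mathcal G$.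
\end{proof}

The two requirements pull in opposite directions. Being $\varepsilon$-filling says that $\mathcal G$ captures a fixed proportion of every finite set; being compact says that it captures no infinite set completely. For $\varepsilon=1$ they are incompatible on every infinite $S$, since a $1$-filling family contains all finite sets. For $\varepsilon<1$ they are compatible on $\mathbb N$.

\begin{example}\label{ex:N}
Let $h:\mathbb N\to\mathbb N$ be nondecreasing and unbounded, and let
\[
\mathcal G_h=\{\emptyset\}\cup\{A\subseteq\mathbb N \text{ finite, nonempty}: |A|\le h(\min A)\}.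
\]
Passing to a nonempty subset lowers $|A|$ and raises $\min A$, so $\mathcal G_h$ is hereditary. An infinite $X$ has finite subsets of every size with minimum $\min X$, so it is not homogeneous, and $\mathcal G_h$ is compact. For $h(a)=a$ the family is $\frac12$-filling: if $|A|=n\ge1$, the set $B$ of the $\lceil n/2\rceil$ largest elements of $A$ has $\min B\ge\lfloor n/2\rfloor+1\ge|B|$. For general $h$, the set $\{a\in A:h(a)\ge|A|\}$ belongs to $\mathcal G_h$ and has at least $|A|-|\{a\in\mathbb N:h(a)<|A|\}|$ elements. For $h(a)=a^2$ this exceeds $|A|-\sqrt{|A|}$, so on $\mathbb N$ the captured proportion can tend to $1$ as $|A|\to\infty$.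
\end{example}

The example gives each point a weight $h(a)$ and uses that only finitely many points have small weight. This cannot be imitated on an uncountable well-ordered set $S$. If $h:S\to\mathbb N$ is any function with $|A|\le h(\min A)$ for all nonempty $A\in\mathcal G$, then $h$ takes one value $n$ on an infinite set $Y$, and members of $\mathcal G$ inside $Y$ have at most $n$ elements. Weaker rates of filling are nevertheless possible on uncountable sets. Call a hereditary family \emph{log-filling} if every nonempty finite $A\subseteq S$ contains a member of size at least $\log|A|$, the logarithm taken to a fixed base greater than $1$. By a result of Fremlin recorded in \cite{mcshane}, there are compact log-filling families on sets of cardinality $\mathfrak c$. The following problem, stated in \cite{mcshane}, asks for the linear rate.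

\medskip
\noindent\textbf{Problem} (Fremlin). \emph{Do there exist an uncountable set $S$, a real number $\varepsilon>0$ and a compact family of finite subsets of $S$ that is $\varepsilon$-filling on $S$?}
\medskip

If $\mathcal G$ is compact and $\varepsilon$-filling on $S$ and $S'\subseteq S$, then $\{A\in\mathcal G:A\subseteq S'\}$ is $\varepsilon$-filling on $S'$, and it is compact by Lemma~\ref{lem:criterion}. So the problem is a problem about the least uncountable cardinal $\omega_1$. The failure of weights suggests a negative answer, but the answer is positive.

\begin{theorem}\label{thm:main}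
For every $\delta\in(0,1)$ there is a compact family $\mathcal G$ of finite subsets of $\omega_1$ that is $(1-\delta)$-filling on $\omega_1$.
\end{theorem}

By restriction and relabeling, the theorem covers every set $S$ with $|S|\le\omega_1$ and every $\varepsilon<1$. The second theorem marks two limits. Recall that $\kappa\to(\omega)^{<\omega}_2$ means: for every coloring of the finite subsets of $\kappa$ with two colors there is an infinite $H\subseteq\kappa$ such that, for each $n$, all $n$-element subsets of $H$ have the same color (which may depend on $n$). The relation passes from $\kappa$ to larger cardinals, and the least $\kappa$ satisfying it, if there is one, is the first $\omega$-Erd\H{o}s cardinal.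

\begin{theorem}\label{thm:limits}
\begin{enumerate}
\item[(a)] Let $\mathcal G$ be a compact hereditary family of finite subsets of an uncountable set $S$. Then there is $q\in\mathbb N$ and there are arbitrarily large finite $A\subseteq S$ such that every $B\subseteq A$ with $B\in\mathcal G$ has $|B|\le(1-\frac1q)|A|$.
\item[(b)] If $|S|=\kappa$ and $\kappa\to(\omega)^{<\omega}_2$, then for no $\varepsilon>0$ is there a compact $\varepsilon$-filling family on $S$.
\end{enumerate}
\end{theorem}

Part (a) shows that the constant $\delta$ in Theorem~\ref{thm:main}, which may be arbitrarily small, cannot be replaced by $o(1)$ as $|A|\to\infty$, in contrast with Example~\ref{ex:N}. Both theorems are proved in ZFC. We make no claim for cardinals between $\omega_2$ and the first $\omega$-Erd\H{o}s cardinal.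

The proof of Theorem~\ref{thm:main} moves the weight from points to pairs. A function on $\omega_1$ with values in $\omega$ cannot have finite level sets, but below each fixed $\beta<\omega_1$ there are only countably many points, so a function $\rho(\alpha,\beta)$ can have finite level sets in $\alpha\le\beta$ for each $\beta$. Section~\ref{sec:rho} builds such a $\rho$ with a uniform bound and a coherence property. Section~\ref{sec:example} shows by hand how a finite set is pruned into clusters that are far apart for $\rho$, and Section~\ref{sec:family} defines $\mathcal G$ so that it contains the pruned sets. Sections~\ref{sec:filling} and~\ref{sec:compact} prove that $\mathcal G$ is filling and compact, and Section~\ref{sec:limits} proves Theorem~\ref{thm:limits}.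

\section{A distance on $\omega_1$ with few close predecessors}\label{sec:rho}

We use the standard conventions: an ordinal is the set of all smaller ordinals, so $\beta+1=\{\alpha:\alpha\le\beta\}$; every $\beta<\omega_1$ is countable; there is no infinite strictly decreasing sequence of ordinals; and objects indexed by ordinals may be defined by recursion.

\begin{lemma}\label{lem:F}
There are finite sets $F_n(\beta)\subseteq\beta+1$, for $n<\omega$ and $\beta<\omega_1$, such that
\begin{enumerate}
\item[(a)] $\beta\in F_n(\beta)\subseteq F_{n+1}(\beta)$ and $\bigcup_nF_n(\beta)=\beta+1$;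
\item[(b)] if $\alpha\in F_n(\beta)$, then $F_n(\alpha)=F_n(\beta)\cap(\alpha+1)$;
\item[(c)] $|F_n(\beta)|\le n+1$, and $n+1-|F_n(\beta)|\to\infty$ as $n\to\infty$ for each fixed $\beta$.
\end{enumerate}
\end{lemma}

Condition (b) dictates the shape of the construction: if $F_n(\gamma)\ne\{\gamma\}$ and $\alpha$ is its largest element below $\gamma$, then $F_n(\gamma)=\{\gamma\}\cup F_n(\alpha)$. So each new set is an old set plus one point, and the difficulty is to keep the bound $n+1$, which does not depend on $\gamma$, through $\omega_1$ steps. The second half of (c) is there only for this purpose: the \emph{slack} $n+1-|F_n(\alpha)|$ pays for the new point once $n$ is large.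

\begin{proof}
We use recursion on $\beta$. Put $F_n(0)=\{0\}$; the slack is $n$. Let $0<\gamma<\omega_1$ and suppose that the sets are defined, with (a)--(c), below $\gamma$. Choose $\gamma_0\le\gamma_1\le\cdots<\gamma$ with $\bigcup_k(\gamma_k+1)=\gamma$: if $\gamma=\gamma'+1$ take $\gamma_k=\gamma'$, and if $\gamma$ is a limit, enumerate the countable set $\gamma$ and let $\gamma_k$ be the largest of the first $k+1$ terms. Choose $n_0<n_1<\cdots$ recursively such that for all $k$
\[
n+1-|F_n(\gamma_k)|\ge k+1\ \text{ for all } n\ge n_k,\qquad \gamma_k\in F_{n_{k+1}}(\gamma_{k+1});
\]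
the first condition holds for large $n_k$ by (c), the second for large $n_{k+1}$ by (a). Put
\[
F_n(\gamma)=\begin{cases}\{\gamma\} & n<n_0,\\ \{\gamma\}\cup F_n(\gamma_k) & n_k\le n<n_{k+1}.\end{cases}
\]
For $n\ge n_{k+1}$ we have $\gamma_k\in F_n(\gamma_{k+1})$ by (a), so (b) gives
\begin{equation}\label{eq:nest}
F_n(\gamma_k)\subseteq F_n(\gamma_{k+1})\qquad(n\ge n_{k+1}).
\end{equation}

\emph{Condition (c).} For $n<n_0$ we have $|F_n(\gamma)|=1\le n+1$. For $n_k\le n<n_{k+1}$ the slack of $\gamma$ is one less than that of $\gamma_k$, hence at least $k\ge0$, and $k\to\infty$ as $n\to\infty$.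

\emph{Condition (a).} The inclusion $F_n(\gamma)\subseteq F_{n+1}(\gamma)$ holds for $n<n_0$ because $F_n(\gamma)=\{\gamma\}$, and for $n_k\le n<n+1<n_{k+1}$ by (a) for $\gamma_k$. If $n+1=n_{k+1}$, then $F_n(\gamma_k)\subseteq F_{n+1}(\gamma_k)\subseteq F_{n+1}(\gamma_{k+1})$ by \eqref{eq:nest}. For the union, let $\alpha<\gamma$. Pick $k$ with $\alpha\le\gamma_k$, then $m$ with $\alpha\in F_m(\gamma_k)$, then $k'\ge k$ with $n:=n_{k'}\ge m$. Since $n\ge n_{i+1}$ for $k\le i<k'$, \eqref{eq:nest} gives $\alpha\in F_n(\gamma_k)\subseteq\dots\subseteq F_n(\gamma_{k'})\subseteq F_n(\gamma)$.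

\emph{Condition (b).} The case $\alpha=\gamma$ is trivial. If $\alpha\in F_n(\gamma)$ and $\alpha<\gamma$, then $n_k\le n<n_{k+1}$ for some $k$ and $\alpha\in F_n(\gamma_k)$, so $F_n(\alpha)=F_n(\gamma_k)\cap(\alpha+1)=F_n(\gamma)\cap(\alpha+1)$.
\end{proof}

Condition (a) writes $\beta+1$ as a countable union of finite sets. This is the point at which the construction is tied to $\omega_1$.

For $\alpha\le\beta<\omega_1$ define
\[
\rho(\alpha,\beta)=\rho(\beta,\alpha)=\min\{n:\alpha\in F_n(\beta)\}<\omega .
\]
Then $\rho(\beta,\beta)=0$, and by monotonicity $\rho(\alpha,\beta)\le n$ if and only if $\alpha\in F_n(\beta)$. The lemma translates as follows.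
\begin{enumerate}
\item[(R1)] $\{\alpha\le\beta:\rho(\alpha,\beta)\le n\}=F_n(\beta)$ is finite, and at most $n$ of its elements are smaller than $\beta$. In particular $\rho(\alpha,\beta)\ge1$ for $\alpha\neq\beta$.
\item[(R2)] If $\alpha<\beta<\gamma$ and $\rho(\alpha,\beta),\rho(\beta,\gamma)\le n$, then $\rho(\alpha,\gamma)\le n$. Indeed $\alpha\in F_n(\beta)\subseteq F_n(\gamma)$ by (b).
\item[(R3)] If $\alpha<\beta<\gamma$ and $\rho(\alpha,\gamma),\rho(\beta,\gamma)\le n$, then $\rho(\alpha,\beta)\le n$. Indeed $\alpha\in F_n(\gamma)\cap(\beta+1)=F_n(\beta)$ by (b).
\end{enumerate}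

Properties (R2) and (R3) are two of the three ultrametric inequalities for a triple $\alpha<\beta<\gamma$. The third, which would bound $\rho(\beta,\gamma)$, must fail, even in the weaker form $\rho(\beta,\gamma)\le\rho(\alpha,\beta)+\rho(\alpha,\gamma)$. Otherwise the points of $\{\beta:\rho(0,\beta)\le n\}$ would be at mutual distance at most $2n$, so every finite subset would have at most $2n+1$ elements by (R1) applied to its maximum, and $\omega_1$ would be countable. Thus ``$\rho\le n$'' is not an equivalence relation, and a point may have arbitrarily many close successors. What survives is that a cluster is controlled from its least point. For $V\subseteq\omega_1$ let $\Gamma_n(V)$ be the graph on $V$ that joins $\alpha\ne\beta$ when $\rho(\alpha,\beta)\le n$.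

\begin{lemma}\label{lem:root}
Let $E$ be a connected component of $\Gamma_n(V)$ and $r=\min E$. Then $\rho(r,x)\le n$ for all $x\in E$.
\end{lemma}

\begin{proof}
The inequality holds for $x=r$. By connectedness it suffices to show that it passes from $x\in E$ to a neighbor $y$ of $x$. If $y=r$ there is nothing to prove, and if $x=r$ it is the definition of adjacency. Otherwise $r<x<y$ or $r<y<x$. In the first case (R2) applies, since $\rho(r,x),\rho(x,y)\le n$. In the second case (R3) applies, since $\rho(r,x),\rho(y,x)\le n$.
\end{proof}

\section{Pruning small sets by hand}\label{sec:example}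

Given a finite $C\subseteq\omega_1$, we want to delete a small part of it so that the rest falls into clusters that are far apart, much smaller than $C$, and located strictly above $\min C$; then we repeat the procedure inside each cluster. The distance threshold grows with $|C|$, but very slowly. We carry this out with the constants that Section~\ref{sec:family} assigns to $\delta=\frac12$.

\emph{Level $0$: $|C|\le8$.} Keep all of $C$.

\emph{Level $1$: $8<|C|\le272$.} Use $\Gamma_0(C)$, which has no edges by (R1). The clusters are single points. Delete $\min C$; at least $\frac89|C|$ points remain.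

\emph{Level $2$: $272<|C|\le2080$.} Use $\Gamma_1(C)$. Its components are stars centered at their least points. Indeed, let $E$ be a component and $r=\min E$. For $y\in E\setminus\{r\}$, Lemma~\ref{lem:root} gives $r\in F_1(y)$, so $F_1(y)=\{r,y\}$ because $|F_1(y)|\le2$, and $y$ has no lower neighbor other than $r$. A star may be as large as $C$, and this is the obstacle. But every point has at most one lower neighbor, so there are at most $|C|$ edges, and fewer than $|C|/16$ centers have more than $16$ leaves. Delete these centers; their leaves become isolated points. Now every component has at most $17=272/16<|C|/16$ points. Delete also the component of $\min C$, if $\min C$ is still present. At least $\frac78|C|$ points remain. Each remaining star has level $0$ or $1$ and is pruned accordingly: it is kept if it has at most $8$ points, and otherwise it loses its center. In the end at least $\frac78\cdot\frac89|C|=\frac79|C|$ points remain.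

The result of the level-$2$ procedure is a set of at most $2080$ points, divided into parts of lower level, with the following features. Points of different parts are at distance at least $2$. Each part has a root, the center of its star, at distance less than $2$ from all its points; the root may itself have been deleted. Every root is strictly larger than $\min C$, which serves as the root of the whole set when it becomes a part at a higher level.

These features are the source of compactness. Suppose that a few points $x_0,x_1,\dots$ of a pruned set $K$ are known. The part of level $0$ containing $x_0$ has at most $8$ points, so it misses one of $x_1,\dots,x_8$, say $x_i$. The level at which $x_0$ and $x_i$ are joined is at most $\rho(x_0,x_i)$. So the next part containing $x_0$ has level, and therefore size, bounded in terms of $x_0,\dots,x_8$ alone, and the root of the first part lies in a finite set $F_n(x_0)$ determined by $x_0,\dots,x_8$. Going up, we meet a strictly decreasing sequence of roots, each from a finite set that does not depend on $K$. Such sequences have bounded length, so $K$ cannot contain too long an initial segment of $x_0,x_1,\dots$.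

\section{The family}\label{sec:family}

Fix $\delta\in(0,1)$. At level $j\ge1$ we delete at most a proportion $\eta_j$ twice, so we take
\[
\eta_j=\delta\,2^{-j-1}\quad(j\ge1),\qquad 2\sum_{j\ge1}\eta_j=\delta .
\]
The maximal size at level $i\ge0$ is
\[
P_i=\Big\lceil \frac{1+i/\eta_{i+1}}{\eta_{i+1}}\Big\rceil,
\qquad\text{so that}\qquad
1+\frac{j-1}{\eta_j}\le\eta_jP_{j-1}\quad(j\ge1).
\]
The left side of the inequality will bound the size of a cluster at level $j$, and the inequality makes a cluster negligible in a set of more than $P_{j-1}$ points. Since $\eta_j$ decreases and is less than $1$, the sequence $(P_i)$ is nondecreasing and $P_i\ge i+1$. For $\delta=\frac12$ we get $\eta_1=\frac18$, $\eta_2=\frac1{16}$, $\eta_3=\frac1{32}$ and $P_0=8$, $P_1=17\cdot16=272$, $P_2=65\cdot32=2080$.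

The family must be hereditary, so the root of a part has to be remembered after it is deleted. We therefore record it as a separate coordinate.

\begin{definition}\label{def:adm}
\emph{Admissible triples} $(K,\ell,\nu)$, with $K\subseteq\omega_1$ finite, \emph{level} $\ell<\omega$ and \emph{label} $\nu<\omega_1$, are defined by recursion on $\ell$. The triple $(K,0,\nu)$ is admissible if $|K|\le P_0$. For $\ell\ge1$, the triple $(K,\ell,\nu)$ is admissible if $|K|\le P_\ell$ and $K$ is the disjoint union of sets $K_1,\dots,K_m$ ($m\ge0$, empty sets allowed) for which there are admissible triples $(K_i,\ell_i,\nu_i)$, the \emph{parts}, such that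
\begin{enumerate}
\item[(A1)] $\ell_i<\ell$ and $\nu_i>\nu$;
\item[(A2)] $\nu_i\le x$ and $\rho(\nu_i,x)<\ell$ for all $x\in K_i$;
\item[(A3)] $\rho(x,y)\ge\ell$ whenever $x\in K_i$, $y\in K_{i'}$ and $i\ne i'$.
\end{enumerate}
Let $\mathcal G$ be the family of all $K$ such that $(K,\ell,\nu)$ is admissible for some $\ell$ and $\nu$.
\end{definition}

The simplest large members are the analogues of the sets in Example~\ref{ex:N}: if $\ell\ge1$, $0\notin K$, $|K|\le P_\ell$ and distinct points of $K$ are at distance at least $\ell$, then $(K,\ell,0)$ is admissible with parts $(\{x\},0,x)$, $x\in K$.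

\begin{lemma}\label{lem:hered}
If $(K,\ell,\nu)$ is admissible and $K'\subseteq K$, then $(K',\ell,\nu)$ is admissible. Hence $\mathcal G$ is hereditary.
\end{lemma}

\begin{proof}
Induction on $\ell$. The size condition passes to subsets, which settles $\ell=0$. For $\ell\ge1$ take the parts $(K_i\cap K',\ell_i,\nu_i)$. They are admissible by induction, (A1) is unchanged, and (A2), (A3) now concern fewer points.
\end{proof}

\section{The family is $(1-\delta)$-filling}\label{sec:filling}

For a nonempty finite $C\subseteq\omega_1$ let $\ell(C)=\min\{j:|C|\le P_j\}$, which exists because $(P_j)$ is unbounded. Let $c_0=1$ and $c_j=(1-2\eta_j)c_{j-1}$. The sequence $(c_j)$ is decreasing, and $c_j\ge1-2\sum_{i\le j}\eta_i\ge1-\delta$; the first inequality follows by induction from $(1-s)(1-a)\ge1-s-a$ for $s,a\ge0$.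

\begin{proposition}\label{prop:fill}
Every nonempty finite $C\subseteq\omega_1$ has a subset $R(C)$ with $|R(C)|\ge c_{\ell(C)}|C|$ such that $(R(C),\ell(C),\min C)$ is admissible.
\end{proposition}

\begin{proof}
Induction on $j=\ell(C)$. If $j=0$, put $R(C)=C$. Let $j\ge1$, so that $P_{j-1}<|C|\le P_j$.

\emph{First deletion: points with many close successors.} For $\alpha\in C$ let
\[
d(\alpha)=|\{\beta\in C:\beta>\alpha,\ \rho(\alpha,\beta)\le j-1\}|.
\]
Property (R1) does not bound $d(\alpha)$, but it bounds its average. Counting the pairs $\alpha<\beta$ by their larger element,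
\[
\sum_{\alpha\in C}d(\alpha)=\sum_{\beta\in C}|\{\alpha\in C:\alpha<\beta,\ \rho(\alpha,\beta)\le j-1\}|\le(j-1)|C|.
\]
Let $D=\{\alpha\in C:d(\alpha)>(j-1)/\eta_j\}$. If $j=1$, then $d$ vanishes and $D=\emptyset$. If $j\ge2$, then $|D|(j-1)/\eta_j\le(j-1)|C|$. In both cases $|D|\le\eta_j|C|$.

\emph{The clusters are small.} Let $E$ be a component of $\Gamma_{j-1}(C\setminus D)$ and $r=\min E$. By Lemma~\ref{lem:root}, every $x\in E\setminus\{r\}$ is counted in $d(r)$. Since $r\notin D$,
\[
|E|\le1+d(r)\le1+\frac{j-1}{\eta_j}\le\eta_jP_{j-1}.
\]
Two consequences follow. As $\eta_j<1$, we have $|E|\le P_{j-1}$, that is, $\ell(E)\le j-1$. As $P_{j-1}<|C|$, we have $|E|<\eta_j|C|$.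

\emph{Second deletion: the cluster of the minimum.} Discard the component that contains $\min C$; if $\min C\in D$ there is none, and nothing is discarded. Let $E_1,\dots,E_m$ be the remaining components. The two deletions remove at most $2\eta_j|C|$ points, so $\sum_i|E_i|\ge(1-2\eta_j)|C|$. Put $R(C)=\bigcup_iR(E_i)$, where $R(E_i)$ is given by induction. Since $(c_i)$ is decreasing and $\ell(E_i)\le j-1$,
\[
|R(C)|\ge\sum_ic_{\ell(E_i)}|E_i|\ge c_{j-1}(1-2\eta_j)|C|=c_j|C|.
\]

\emph{Admissibility.} We have $|R(C)|\le|C|\le P_j$. Take the parts $(R(E_i),\ell(E_i),\min E_i)$, which are admissible by induction. For (A1): $\ell(E_i)<j$, and $\min E_i>\min C$ because $\min C\notin E_i\subseteq C$. For (A2): if $x\in R(E_i)\subseteq E_i$, then $\min E_i\le x$, and $\rho(\min E_i,x)\le j-1$ by Lemma~\ref{lem:root}. For (A3): points of different components are distinct and not adjacent, so their distance is at least $j$.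
\end{proof}

Given a finite $A\subseteq\omega_1$, take $B=R(A)$, or $B=\emptyset$ if $A=\emptyset$. Then $B\in\mathcal G$ and $|B|\ge(1-\delta)|A|$. With Lemma~\ref{lem:hered}, $\mathcal G$ is $(1-\delta)$-filling. This section is the only place where the coherence condition (b) of Lemma~\ref{lem:F} and the uniformity in $\beta$ of the bound $|F_n(\beta)|\le n+1$ are needed. Compactness will use only that $\rho$ takes finite values and that each $F_n(\beta)$ is finite.

\section{The family is compact}\label{sec:compact}

Unfolding Definition~\ref{def:adm} decomposes an admissible triple into parts, parts of parts, and so on. We only need the parts that contain one given point.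

\begin{lemma}\label{lem:chain}
Let $(K,\ell,\nu)$ be admissible and $x\in K$. There are $d\ge0$ and admissible triples $(L_t,\lambda_t,\mu_t)$, $0\le t\le d$, with $(L_d,\lambda_d,\mu_d)=(K,\ell,\nu)$, such that
\[
x\in L_0\subseteq\dots\subseteq L_d,\qquad 0=\lambda_0<\dots<\lambda_d,\qquad \mu_0>\dots>\mu_d,
\]
and for each $t<d$:
\begin{enumerate}
\item[(i)] $\mu_t\in F_{\lambda_{t+1}}(x)$;
\item[(ii)] $\rho(x,y)\ge\lambda_{t+1}$ for all $y\in L_{t+1}\setminus L_t$.
\end{enumerate}
\end{lemma}

\begin{proof}
Induction on $\ell$. If $\ell=0$, take $d=0$. If $\ell\ge1$, fix parts as in Definition~\ref{def:adm}, let $(K_i,\ell_i,\nu_i)$ be the part with $x\in K_i$, take a chain for this part and $x$, and append $(K,\ell,\nu)$. For the new step, the inequalities between levels and labels are (A1); statement (i) follows from (A2) and (R1); and (ii) is (A3), because $y\in K\setminus K_i$ lies in another part.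
\end{proof}

The labels decrease along a chain, but each chain is finite, and chains for different members of $\mathcal G$ need not be related. What turns long finite chains into a contradiction is that the $t$-th label will be confined to a finite set that depends on $t$ only.

\begin{lemma}\label{lem:konig}
Let $\Phi_0,\Phi_1,\dots$ be finite sets of ordinals. Then for some $s$ there is no sequence $\mu_0>\mu_1>\dots>\mu_{s-1}$ with $\mu_t\in\Phi_t$ for all $t<s$.
\end{lemma}

\begin{proof}
Call a finite sequence \emph{good} if it is strictly decreasing and its $t$-th term lies in $\Phi_t$ for each $t$. Suppose that there are good sequences of every length. If $(\mu_0,\dots,\mu_{t-1})$ has arbitrarily long good extensions, then, $\Phi_t$ being finite, so does $(\mu_0,\dots,\mu_{t-1},\mu_t)$ for some $\mu_t\in\Phi_t$. Starting from the empty sequence, we obtain an infinite strictly decreasing sequence of ordinals, which is impossible.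
\end{proof}

\begin{proposition}\label{prop:compact}
The family $\mathcal G$ is compact.
\end{proposition}

\begin{proof}
By Lemmas~\ref{lem:criterion} and~\ref{lem:hered} it suffices to show that no infinite $X\subseteq\omega_1$ is $\mathcal G$-homogeneous. Suppose that $X$ is, and choose distinct $x_0,x_1,\ldots\in X$. Define integers $r_t$ and finite sets $\Phi_t$, depending only on the sequence $(x_i)$, by
\[
r_0=0,\qquad r_{t+1}=\max\{\rho(x_0,x_i):1\le i\le P_{r_t}\},\qquad \Phi_t=F_{r_{t+1}}(x_0).
\]
Fix $s\ge1$ and let $m=\max_{t<s}P_{r_t}$. The set $K=\{x_0,\dots,x_m\}$ belongs to $\mathcal G$. Choose an admissible triple $(K,\ell,\nu)$ and a chain $(L_t,\lambda_t,\mu_t)_{t\le d}$ for it and the point $x_0$, as in Lemma~\ref{lem:chain}. We claim that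
\begin{equation}\label{eq:climb}
t\le d\quad\text{and}\quad\lambda_t\le r_t\qquad\text{for } 0\le t\le s .
\end{equation}
For $t=0$ this holds because $\lambda_0=0$. Assume it for some $t<s$. Then $|L_t|\le P_{\lambda_t}\le P_{r_t}$. Since $x_0\in L_t$, the set $L_t$ cannot contain all of $x_1,\dots,x_{P_{r_t}}$; let $x_i\notin L_t$ with $1\le i\le P_{r_t}$. As $i\le m$, we have $x_i\in K=L_d$. So there is $u$ with $t\le u<d$ and $x_i\in L_{u+1}\setminus L_u$. Hence $t+1\le d$, and by (ii)
\[
\lambda_{t+1}\le\lambda_{u+1}\le\rho(x_0,x_i)\le r_{t+1}.
\]
This proves \eqref{eq:climb}. For $t<s$, statement (i) and \eqref{eq:climb} give $\mu_t\in F_{\lambda_{t+1}}(x_0)\subseteq F_{r_{t+1}}(x_0)=\Phi_t$. Thus $\mu_0>\dots>\mu_{s-1}$ with $\mu_t\in\Phi_t$. Since $s$ was arbitrary and the sets $\Phi_t$ do not depend on $s$, this contradicts Lemma~\ref{lem:konig}.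
\end{proof}

Propositions~\ref{prop:fill} and~\ref{prop:compact} and Lemma~\ref{lem:hered} prove Theorem~\ref{thm:main}.

\begin{remark}\label{rem:needed}
Each condition of Definition~\ref{def:adm} that links a triple to its parts through $\rho$ or the labels is needed for compactness.

Without (A3), every finite $K\subseteq\omega_1\setminus\{0\}$ is admitted: take $\ell\ge1$ with $P_\ell\ge|K|$, label $0$ and parts $(\{x\},0,x)$.

For the other two, note first that $\rho(x,y)\ge y-x$ for $x<y<\omega$. Indeed, for finite $\gamma>0$ the set $F_n(\gamma)$ constructed above is $\{\gamma\}$ or $\{\gamma\}\cup F_n(\gamma-1)$, so by induction it is an interval of at most $n+1$ integers ending at $\gamma$. Put $x_0=0$ and $\ell_0=0$; given $x_0<\dots<x_{t-1}<\omega$, choose $\ell_t>\ell_{t-1}$ with $\ell_t>\rho(x_0,x_i)$ for all $i<t$, and put $x_t=x_{t-1}+\ell_t$. Let $X_t=\{x_0,\dots,x_t\}$, and split $X_t$, at level $\ell_t$, into $X_{t-1}$ of level $\ell_{t-1}$ and $\{x_t\}$ of level $0$. The sizes are allowed because $P_{\ell_t}\ge P_t\ge t+1$, and (A3) holds because $\rho(x_i,x_t)\ge x_t-x_i\ge\ell_t$ for $i<t$. If $\nu_i>\nu$ in (A1) is weakened to $\nu_i\ge\nu$, give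 every $X_t$ the label $x_0$ and $\{x_t\}$ the label $x_t$; then (A2) holds and all $X_t$ are admitted. If instead (A2) is dropped, fix $m$ and give $X_t$ the label $m-t$ and $\{x_t\}$ the label $m-t+1$ for $t\le m$; then (A1) holds and $X_m$ is admitted. In both cases $\{x_0,x_1,\dots\}$ is an infinite homogeneous set. The strict inequality in (A1) is what the second deletion in Proposition~\ref{prop:fill} pays for.
\end{remark}

\section{Two limits: proof of Theorem~\ref{thm:limits}}\label{sec:limits}

\begin{proof}[Proof of (a)]
If $\mathcal G=\emptyset$, the statement is vacuous. Otherwise $\emptyset\in\mathcal G$ by heredity, so every set outside $\mathcal G$ is nonempty. By Lemma~\ref{lem:criterion}, every infinite $Y\subseteq S$ has a finite subset outside $\mathcal G$. By recursion on $\xi<\omega_1$ choose a finite $A_\xi\notin\mathcal G$ inside $S\setminus\bigcup_{\zeta<\xi}A_\zeta$; this set is infinite, because $S$ is uncountable and the union is countable. The sets $A_\xi$ are pairwise disjoint and nonempty, and uncountably many of them have the same size $q\ge1$. Let $k\in\mathbb N$ be arbitrary and let $A$ be the union of $k$ of these, so $|A|=kq$. If $B\subseteq A$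 and $B\in\mathcal G$, then by heredity $B$ contains none of the $k$ sets, so it misses a point of each. Hence $|B|\le k(q-1)=(1-\frac1q)|A|$.
\end{proof}

Uncountability enters through the common size $q$. On $\mathbb N$ the sizes of disjoint non-members may be forced to tend to infinity: a finite set outside $\mathcal G_h$ with minimum $a$ has more than $h(a)$ elements.

\begin{proof}[Proof of (b)]
Suppose that $\mathcal G$ is compact and $\varepsilon$-filling on $S$, where $|S|=\kappa$ and $\kappa\to(\omega)^{<\omega}_2$. Color a finite subset of $S$ according to whether it belongs to $\mathcal G$. There is an infinite $H\subseteq S$ such that for each $n$ either all or none of the $n$-element subsets of $H$ belong to $\mathcal G$. Given $n$, take a finite $A\subseteq H$ with $|A|\ge n/\varepsilon$. Some $B\subseteq A$ in $\mathcal G$ has $|B|\ge n$, and by heredity its $n$-element subsets belong to $\mathcal G$. So all $n$-element subsets of $H$ belong to $\mathcal G$, for every $n$. Thus $H$ is an infinite $\mathcal G$-homogeneous set, contrary to Lemma~\ref{lem:criterion}.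
\end{proof}

The argument uses only that $H$ contains arbitrarily large members of $\mathcal G$, so under the same hypothesis on $\kappa$ it excludes compact log-filling families as well.

\begin{thebibliography}{1}

\bibitem{mcshane}
\emph{The McShane Integral in Weakly Compactly Generated Spaces},
\texttt{https://webs.um.es/\allowbreak joserr/\allowbreak miwiki/\allowbreak lib/\allowbreak exe/\allowbreak fetch.php?\allowbreak media=\allowbreak valenciamcshane2010.pdf}

\end{thebibliography}
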